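# Splitting points under $\diamondsuit$: countable weak character against weak first countability in compact spaces

## 1. Splitting one point of a compact metrizable space

All spaces are Tychonoff, "compact" includes Hausdorff, $\overline S$ is the closure of $S$ in the ambient space, and "countable" means of size at most $\omega$. If $x$ is a function on an ordinal $\gamma$ and $\delta\le\gamma$, then $x{\upharpoonright}\delta$ is its restriction; $x^\frown j$ is the function on $\gamma+1$ that extends $x$ and takes the value $j$ at $\gamma$.

Let $\gamma$ be a countable infinite ordinal and $Y\subset 2^\gamma$ a nonempty closed set, so that $Y$ is compact, metrizable and zero-dimensional. Fix a point $d\in Y$ and clopen sets $N_m\subset Y$ ($m<\omega$), none containing $d$, such that every neighborhood of $d$ contains all but finitely many $N_m$. Put $U=\bigcup_m N_m$ and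
$$Y^+=\{x^\frown 0:x\in Y\setminus U\}\cup\{x^\frown 1:x\in U\cup\{d\}\}\subset 2^{\gamma+1}.\tag{1}$$
Let $\pi:Y^+\to Y$ be restriction to $\gamma$. The point $d$ has been replaced by two points, $d^\frown 0$ and $d^\frown 1$. The sets $N_m$ now converge to the second; what lies outside $U$ stays with the first.

**Lemma 1 (splitting).**

- (a) $Y^+$ is compact, $\pi$ is a closed continuous surjection, and its only nontrivial fiber is $\pi^{-1}(d)=\{d^\frown0,d^\frown1\}$.
- (b) If $y\ne d$ and $y^+$ is the point over $y$, then the sets $\pi^{-1}(V)$, $V$ a neighborhood of $y$, form a neighborhood base at $y^+$.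
- (c) If $V_0\supset V_1\supset\cdots$ are clopen in $Y$ with $\bigcap_kV_k=\{d\}$ and $j\in\{0,1\}$, then the sets $\{x\in Y^+:x(\gamma)=j\}\cap\pi^{-1}(V_k)$, $k<\omega$, form a base at $d^\frown j$.
- (d) If $A\subset Y$ is closed, $W$ is an open neighborhood of $d$, and $A\cap W\cap U=\emptyset$, then $\pi^{-1}(A)\setminus\{d^\frown1\}$ is closed.

**Proof.** (a) The set $U\cup\{d\}$ is closed: let $z\notin U\cup\{d\}$ and let $V$ be a clopen neighborhood of $d$ with $z\notin V$. Then $Y\setminus V$ is a neighborhood of $z$ that meets only finitely many of the clopen sets $N_m$. Removing these leaves a neighborhood of $z$ that misses $U\cup\{d\}$. Also $Y\setminus U$ is closed. So $Y^+$ is a union of two closed subsets of $2^{\gamma+1}$. The map $\pi$ is continuous between compact spaces, hence closed. It is onto, and a point $x$ has two preimages exactly when $x\in(Y\setminus U)\cap(U\cup\{d\})=\{d\}$.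

(b) Let $O\ni y^+$ be open. Then $V=Y\setminus\pi[Y^+\setminus O]$ is open, contains $y$ because the fiber of $y$ is $\{y^+\}$, and $\pi^{-1}(V)\subset O$.

(c) These sets are clopen, decreasing in $k$, and their intersection is $\{d^\frown j\}$. By compactness every open set around $d^\frown j$ contains one of them.

(d) The set $\{x\in Y^+:x(\gamma)=1\}\cap\pi^{-1}(W)$ is an open neighborhood of $d^\frown1$. If $x$ is a point of it with $\pi(x)\in A$, then $\pi(x)\in U\cup\{d\}$ because $x(\gamma)=1$, and $\pi(x)\notin U$ because $A\cap W\cap U=\emptyset$. So $x=d^\frown1$. Thus $d^\frown 1$ is isolated in the closed set $\pi^{-1}(A)\cup\{d^\frown1\}$, and removing it leaves a closed set. $\square$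

**Example.** Let $a_i\in2^\omega$ be the characteristic function of $\{i\}$ and $Y=\{a_i:i<\omega\}\cup\{\mathbf 0\}$, a convergent sequence with limit $d=\mathbf 0$. Take $N_m=\{a_{2m+1}\}$. Then $Y^+$ is a disjoint union of two convergent sequences: the even points $a_{2m}{}^\frown0$ converge to $\mathbf 0^\frown0$, the odd points $a_{2m+1}{}^\frown1$ converge to $\mathbf 0^\frown1$.

Here is what the splitting is for. Suppose a set $S$ comes arbitrarily close to $d$ but avoids some closed set $F\ni d$. Choose $r_m\in S$ tending to $d$ and clopen $N_m\ni r_m$ missing $F$, and split. The lifts of the $r_m$ now converge to a new point $d^\frown1$. If we declare that this new point belongs to $F$, and if later splittings do not destroy the convergence, then $S$ can no longer both avoid $F$ and be closed off $d$. One splitting defeats one set $S$. We shall iterate $\omega_1$ times, with $\diamondsuit$ naming the sets $S$, and obtain a compact space in which certain thin closed sets $F_n(d)$ are met by everything that accumulates at $d$. The next section says why one wants such a space.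

## 2. Weak bases at points: definitions, small cases, statements

**Definition (weak first countability).** A space $X$ is *weakly first-countable* if to each $x\in X$ there is assigned a countable family $\mathcal B_x$ of closed subsets of $X$, each containing $x$, such that for $B_1,B_2\in\mathcal B_x$ there is $B_3\in\mathcal B_x$ with $B_3\subset B_1\cap B_2$, and such that for every $U\subset X$: $U$ is open if and only if for every $y\in U$ there is $B\in\mathcal B_y$ with $B\subset U$.

First-countable spaces have this property: take countable bases of closed neighborhoods, closed under finite intersections. The members of $\mathcal B_x$ need not be neighborhoods in general. Consider distinct points $\infty$, $x_n$, $x_{n,m}$ ($n,m<\omega$) and the families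
$$\mathcal B_\infty=\bigl\{\{\infty\}\cup\{x_n:n\ge k\}\bigr\}_{k},\quad \mathcal B_{x_n}=\bigl\{\{x_n\}\cup\{x_{n,m}:m\ge k\}\bigr\}_{k},\quad \mathcal B_{x_{n,m}}=\bigl\{\{x_{n,m}\}\bigr\},$$
and let $U$ be open exactly when the last clause of the definition holds. This is a topology, and the displayed sets are closed. The sets $\{x_{n,m}\}$, the members of $\mathcal B_{x_n}$, and the sets $\{\infty\}\cup\{x_n:n\ge k\}\cup\{x_{n,m}:n\ge k,\,m\ge f(n)\}$ with $f:\omega\to\omega$ are clopen and form a base, so the space is Tychonoff. No member of $\mathcal B_\infty$ is a neighborhood of $\infty$. The space is not first-countable at $\infty$: given open $U_j\ni\infty$, choose $n_0<n_1<\cdots$ and $m_j$ with $x_{n_j,m_j}\in U_j$; removing all $x_{n_j,m_j}$ from the space leaves an open set around $\infty$ that contains no $U_j$. This space is not compact, but its shape, a point together with a thin sequence of "children", will return.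

**Definition (stationary sets, weak character).** Let $X$ be compact and $A\subset X$ closed. A set $F$ is *stationary at $A$* if $F$ is closed in $X$ and meets every noncompact set $S$ that is closed in $X\setminus A$. For a closed $C\subset X$, the *weak character* of $C$ in $X$ is the smallest cardinal $\tau$ for which there is a $\tau$-sized family $\mathcal F$ of sets stationary at $C$ with $\bigcap\mathcal F=C$; such a family is a *weak base* at $C$. The weak character of a point $x$ is that of $\{x\}$. We say that $X$ is *cwc* if every point of $X$ has countable weak character in $X$.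

For points there is a convenient reformulation. If $S$ is closed in $X\setminus\{x\}$, then $S\cup\{x\}$ is closed in $X$, so
$$S\text{ is noncompact}\iff x\in\overline S\setminus S.\tag{2}$$
Indeed $x\notin S$ and $\overline S\subset S\cup\{x\}$; so $S$ is closed in $X$, equivalently compact, exactly when $x\notin\overline S$.

Some cases by hand:

- By (2), a closed neighborhood of $x$ is stationary at $\{x\}$. So a point with a countable neighborhood base has countable weak character, and first-countable compact spaces are both cwc and weakly first-countable.
- Let $X=\Gamma\cup\{\infty\}$ be the one-point compactification of an uncountable discrete set $\Gamma$. The noncompact closed subsets of $X\setminus\{\infty\}$ are the infinite subsets of $\Gamma$. A closed set meeting all of them contains all but finitely many points of $\Gamma$, and countably many such sets have uncountable intersection. So $\infty$ does not have countable weak character.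
- Let $X=\omega_1+1$ and $x=\omega_1$. The noncompact closed subsets of $\omega_1$ are the closed unbounded ones. The set of limit ordinals together with $\omega_1$ is stationary at $\{\omega_1\}$ and is not a neighborhood of $\omega_1$. If $F$ is stationary at $\{\omega_1\}$, then $F\cap\omega_1$ is closed in $\omega_1$ and unbounded, since otherwise it would miss a final segment. Countably many closed unbounded sets have closed unbounded intersection, so again the weak character is uncountable.

It will be seen in Section 3 that a compact weakly first-countable space is cwc. The problem is the converse: prove or disprove that *every compact space in which every point has countable weak character is weakly first-countable*. It comes from the paper "Sets And Points Of Countable Weak Character In Compacta", which states that it is not known whether the two properties agree for compact spaces. The answer given in these notes is that the statement is independent of ZFC: if ZFC is consistent, ZFC neither proves nor refutes it.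

Recall that $X$ is *sequential* if every sequentially closed set is closed, and *countably tight* if $x\in\overline C$ implies $x\in\overline E$ for some countable $E\subset C$. Call $X$ *weakly Whyburn* if for every nonclosed $C\subset X$ there is $S\subset C$ with $|\overline S\setminus C|=1$. For instance $[0,\omega_1)$ is sequentially closed and not closed in $\omega_1+1$, so $\omega_1+1$ is not sequential; but it is weakly Whyburn, because it is compact and scattered (the argument is in Proposition 13, and that part of it does not use cwc).

**Theorem A ($\diamondsuit$).** There is a compact zero-dimensional cwc space of weight $\omega_1$ that is not sequential, hence not weakly first-countable.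

**Theorem B (ZFC).** (1) A compact space is weakly first-countable if and only if it is cwc and sequential, and if and only if it is cwc and weakly Whyburn. (2) Every compact cwc space is countably tight.

**Corollary C (PFA; also consistent relative to ZFC alone).** Every compact cwc space is weakly first-countable.

Section 12 adds ZFC cases with a positive answer, a lower bound on a character in any counterexample, and the fact that $\diamondsuit$ cannot be weakened to CH in Theorem A.

## 3. Sets with exactly one missing limit point

**Lemma 2.** Let $X$ be compact. If $F,F'$ are stationary at $\{x\}$, so is $F\cap F'$.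

**Proof.** Let $S$ be noncompact and closed in $X\setminus\{x\}$. We first show that $S\cap F$ is again noncompact. Suppose it is compact. As $x\notin S$, there is an open $V\supset S\cap F$ with $x\notin\overline V$. The set $S\setminus V$ is closed in $X\setminus\{x\}$. By (2), $x\in\overline S\subset\overline{S\setminus V}\cup\overline V$, so $x\in\overline{S\setminus V}$, and by (2) $S\setminus V$ is noncompact. But it misses $F$, a contradiction. So $S\cap F$ is noncompact, and it is closed in $X\setminus\{x\}$; hence it meets $F'$. $\square$

The whole space is stationary at $\{x\}$, so in a cwc space, taking finite intersections, each $x$ has a decreasing weak base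
$$F_0(x)\supset F_1(x)\supset\cdots,\qquad \bigcap_nF_n(x)=\{x\}.\tag{3}$$
By compactness every neighborhood of $x$ contains some $F_n(x)$.

Now try to prove the positive statement. Given a compact cwc space, the obvious choice is $\mathcal B_x=\{F_n(x):n<\omega\}$. If $U$ is open, each $y\in U$ has some $F_n(y)\subset U$. Conversely let $U$ be such that every $y\in U$ has some $F_n(y)\subset U$, let $C=X\setminus U$, and suppose that $C$ is not closed. Pick $y\in\overline C\setminus C$ and $n$ with $F_n(y)\cap C=\emptyset$. One would like to say that $C$ accumulates at $y$, so stationarity forces $F_n(y)$ to meet $C$. But stationarity speaks only about sets closed in $X\setminus\{y\}$. If $\overline C\setminus C$ contains a second point $z$, then $C$ is not closed in $X\setminus\{y\}$. Passing to $\overline C\setminus\{y\}$ does not help: that set contains $z\in U$ and is free to meet $F_n(y)$ inside $U$. The argument stops exactly here. It goes through if $C$ has a subset with exactly one limit point outside $C$, which is the weakly Whyburn condition.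

**Lemma 3.** Weakly first-countable spaces are sequential.

**Proof.** Let $C$ be sequentially closed, $U=X\setminus C$ and $y\in U$. The family $\mathcal B_y$ is nonempty, since $X$ is open. Write $\mathcal B_y=\{B_n:n<\omega\}$, repetitions allowed, put $B_0'=B_0$ and choose $B_{n+1}'\in\mathcal B_y$ with $B'_{n+1}\subset B'_n\cap B_{n+1}$. Suppose no member of $\mathcal B_y$ lies in $U$, and choose $c_n\in B_n'\cap C$. Every open set around $y$ contains some $B_n$, hence all $c_m$ with $m\ge n$. So $c_n\to y$ and $y\in C$, a contradiction. Thus some $B\in\mathcal B_y$ lies in $U$; as $y\in U$ was arbitrary, $U$ is open. $\square$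

**Lemma 4.** Compact weakly first-countable spaces are cwc.

**Proof.** Fix $x$. For $z\ne x$ the set $X\setminus\{z\}$ is open, so some $B\in\mathcal B_x$ omits $z$; hence $\bigcap\mathcal B_x=\{x\}$. Let $B\in\mathcal B_x$. To see that $B$ is stationary at $\{x\}$, let $S$ be closed in $X\setminus\{x\}$ with $S\cap B=\emptyset$, and put $U=X\setminus S$. A point $y\in U\setminus\{x\}$ lies in the open set $X\setminus(S\cup\{x\})\subset U$, so some member of $\mathcal B_y$ lies in $U$. For $y=x$ we have $B\subset U$. Hence $U$ is open and $S$ is compact. $\square$

**Proof of Theorem B(1).** Let $X$ be compact. We show that (i) weakly first-countable, (ii) cwc and sequential, (iii) cwc and weakly Whyburn are equivalent.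

(i)$\Rightarrow$(ii) is Lemmas 3 and 4.

(ii)$\Rightarrow$(iii): if $C$ is not closed, some sequence in $C$ converges to a point $p\notin C$. Let $S$ be its range. Then $\overline S=S\cup\{p\}$ and $\overline S\setminus C=\{p\}$.

(iii)$\Rightarrow$(i): put $\mathcal B_x=\{F_n(x):n<\omega\}$ with $F_n(x)$ as in (3). These are closed sets containing $x$, decreasing in $n$. If $U$ is open and $y\in U$, some $F_n(y)\subset U$. Conversely, suppose every $y\in U$ has some $F_n(y)\subset U$, but $C=X\setminus U$ is not closed. Take $S\subset C$ with $\overline S\setminus C=\{y\}$. The set $S'=\overline S\setminus\{y\}$ is contained in $C$ and closed in $X\setminus\{y\}$. Since $y\notin C\supset S$, we have $S\subset S'$, so $y\in\overline{S'}$, and $S'$ is noncompact by (2). So $S'$ meets every $F_n(y)$. As $S'\subset C$, no $F_n(y)$ lies in $U$, although $y\in U$: a contradiction. $\square$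

## 4. Free sequences and countable tightness

A sequence $\langle y_\alpha:\alpha<\omega_1\rangle$ is *free* if $\overline{\{y_\beta:\beta<\alpha\}}\cap\overline{\{y_\beta:\beta\ge\alpha\}}=\emptyset$ for all $\alpha<\omega_1$. In $\omega_1+1$ the sequence $y_\alpha=\alpha+1$ is free, since the two closures lie in $[0,\alpha]$ and $[\alpha+1,\omega_1]$, and it converges to $\omega_1$ in the sense that every neighborhood of the limit contains a tail. The proof below repeats in general what we saw there by hand. It uses two published results. Arhangel'skii: a compact space that is not countably tight contains a free sequence of length $\omega_1$. Juhász–Szentmiklóssy, *Convergent free sequences in compact spaces*, Proc. AMS 116 (1992): if $\kappa$ is regular uncountable and a compact $T_2$ space has a free sequence of length $\kappa$, it has a convergent one of length $\kappa$.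

**Proof of Theorem B(2).** Suppose a compact cwc space $X$ is not countably tight. By the two results there is a free sequence $\langle y_\alpha:\alpha<\omega_1\rangle$ converging to some $y$. Let $P_\alpha=\overline{\{y_\beta:\beta<\alpha\}}$ and $S=\bigcup_{\alpha<\omega_1}P_\alpha$.

**Step 1: $S$ is noncompact and closed in $X\setminus\{y\}$.** This makes stationarity applicable to $S$. For every $\alpha$ the point $y$ lies in $\overline{\{y_\beta:\beta\ge\alpha\}}$, which is disjoint from $P_\alpha$. So $y\notin S$, while $y\in\overline S$. Let $z\in\overline S\setminus S$. Then $z\in\overline{\{y_\beta:\beta<\omega_1\}}$, and for every $\alpha$, as $z\notin P_\alpha$, we get $z\in\overline{\{y_\beta:\beta\ge\alpha\}}$. A closed neighborhood of $y$ contains a tail, hence contains $z$. So $z=y$.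

**Step 2: countable compactness.** This shows that a countable weak base cannot shrink to $y$ along $S$. Each countable subset of $S$ lies in some compact $P_\alpha$, because the $P_\alpha$ increase and $\omega_1$ is regular. So $S$ is countably compact. The sets $F_n(y)\cap S$ are nonempty by Step 1, decreasing, and closed in $S$. Hence $\emptyset\ne S\cap\bigcap_nF_n(y)=S\cap\{y\}=\emptyset$, a contradiction. $\square$

**Proof of Corollary C.** In any model of ZFC in which compact countably tight spaces are sequential, a compact cwc space is countably tight by Theorem B(2), hence sequential, hence weakly first-countable by Theorem B(1). PFA implies that every compact countably tight space is sequential, by Balogh, *On compact Hausdorff spaces of countable tightness*, Proc. AMS 105 (1989). By Dow, *On the consistency of the Moore–Mrówka solution*, Topology Appl. 44 (1992), this is consistent relative to ZFC alone. $\square$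

## 5. A nonopen set that contains a weak base at each of its points

Look again at where the naive proof stopped. A counterexample in which the choice $\mathcal B_x=\{F_n(x)\}$ visibly fails is a compact $X=C\cup D$, a disjoint union, in which $C$ is not closed, points of $C$ have countable character, and each $d\in D$ has a decreasing weak base of sets $F_n(d)\subset D$. In such a space $C$ is automatically sequentially closed: if $c_j\in C$ converge to $d\in D$, then $\{c_j:j<\omega\}$ is noncompact and closed in $X\setminus\{d\}$, so it meets $F_0(d)\subset D$, which is absurd. So $X$ is not sequential.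

We must make $F_n(d)$ thin, inside $D$, and yet met by every $S$ that is closed in $X\setminus\{d\}$ and accumulates at $d$. Section 1 tells us how: when $S$ threatens to avoid $F_n(d)$, split $d$, let the new point be a *child* of $d$ of *level* $n$, and put it into $F_n(d)$. So the first candidate for $F_n(d)$ is $d$ together with its children of level at least $n$, as in the space of the $x_{n,m}$ in Section 2. Since levels are finite, these sets shrink to $\{d\}$.

This candidate stops working at the second generation. The sets $K_d=\{d\}\cup\{\text{children of }d\}$ must stay closed. Let $d$ itself be a child of a point $e$, and split $d$ using clopen sets $N_m$ that avoid $\{d\}\cup\{\text{children of }d\text{ of level}\ge n\}$. If infinitely many $N_m$ contain siblings $s_m$ of $d$, that is, other children of $e$, then after the splitting the siblings $s_m{}^\frown1$ converge to $d^\frown1$. But $d^\frown1$ is a child of $d$, not of $e$, so $K_e$ is no longer closed. The cure is to let $F_n(d)$ contain also those siblings of $d$ that lie in a clopen neighborhood $W_n(d)$ of $d$; then $N_m$ avoids them, and Lemma 1(d) saves $K_e$. Putting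 in all of $K_e$ would ruin $\bigcap_nF_n(d)=\{d\}$; with shrinking $W_n(d)$ the intersection is again $\{d\}$, because siblings born after $d$ can be kept out of $W_n(d)$ by one coordinate (Lemma 6).

It remains to know which $S$ to defeat at which stage. *From here on "stationary in $\omega_1$" has its usual meaning (meeting every closed unbounded, or club, subset of $\omega_1$), which should not be confused with "stationary at $\{x\}$".* Recall that $\diamondsuit$ asserts that there are $A_\gamma\subset\gamma$ ($\gamma<\omega_1$) such that for every $A\subset\omega_1$ the set $\{\gamma:A\cap\gamma=A_\gamma\}$ is stationary in $\omega_1$. The set $S$ will be represented by an $\omega_1$-sequence of its points, that is, by a matrix $g(\xi,\eta)=p_\xi(\eta)$ of zeros and ones; at stage $\gamma$ we need to be handed exactly the part $g{\upharpoonright}(\gamma\times\gamma)$, which describes the points $p_\xi$, $\xi<\gamma$, as they are seen in $2^\gamma$.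

**Lemma 5 ($\diamondsuit$).** There are $g_\gamma:\gamma\times\gamma\to2$, $a_\gamma<\omega_1$ and $n_\gamma<\omega$ ($\gamma<\omega_1$) such that for all $g:\omega_1\times\omega_1\to2$, $a<\omega_1$, $n<\omega$ the set $\{\gamma:g{\upharpoonright}(\gamma\times\gamma)=g_\gamma,\ a_\gamma=a,\ n_\gamma=n\}$ is stationary in $\omega_1$.

**Proof.** Let $\varphi:\omega_1\to(\omega_1\times\omega_1)\sqcup\omega_1\sqcup\omega$ be a bijection. The set $E$ of all $\gamma$ with $\varphi[\gamma]=(\gamma\times\gamma)\sqcup\gamma\sqcup\omega$ is club. If $\gamma\in E$ and $\varphi[A_\gamma]=G\sqcup\{a\}\sqcup\{n\}$ with $G\subset\gamma\times\gamma$, $a<\gamma$, $n<\omega$, let $g_\gamma$ be the characteristic function of $G$, $a_\gamma=a$ and $n_\gamma=n$. Otherwise let $g_\gamma,a_\gamma,n_\gamma$ be $0$. Given $g,a,n$, put $A=\varphi^{-1}[g^{-1}(1)\sqcup\{a\}\sqcup\{n\}]$. For stationarily many $\gamma$ we have $\gamma\in E$, $\gamma>a$ and $A\cap\gamma=A_\gamma$. For these, $\varphi[A_\gamma]=\varphi[A]\cap\varphi[\gamma]=\bigl(g^{-1}(1)\cap(\gamma\times\gamma)\bigr)\sqcup\{a\}\sqcup\{n\}$, so $g_\gamma=g{\upharpoonright}(\gamma\times\gamma)$, $a_\gamma=a$,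 $n_\gamma=n$. $\square$

Sections 6 to 11 prove Theorem A. Fix $g_\gamma,a_\gamma,n_\gamma$ as in Lemma 5.

## 6. The tree of split points and the two promises

By recursion on $\gamma\in[\omega,\omega_1)$ we construct the following data.

- Closed sets $X_\gamma\subset2^\gamma$ with $\{x{\upharpoonright}\delta:x\in X_\gamma\}=X_\delta$ for $\omega\le\delta\le\gamma$.
- Index sets $I_\gamma\subset\{0\}\cup[\omega,\gamma)$ with $0\in I_\gamma$ and $I_\delta=I_\gamma\cap\delta$ for $\omega\le\delta\le\gamma$; and for each $\alpha\in I_\gamma\setminus\{0\}$ a parent $e(\alpha)\in I_\alpha$ and a level $\ell(\alpha)<\omega$. If $e(\beta)=\alpha$, then $\beta$ is a *child* of $\alpha$, and $d_\beta^\gamma$ (below) a child of $d_\alpha^\gamma$.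
- Pairwise distinct points $d^\gamma_\alpha\in X_\gamma$ ($\alpha\in I_\gamma$) with $d^\gamma_\alpha{\upharpoonright}\delta=d^\delta_\alpha$ for $\alpha<\delta\le\gamma$, $\omega\le\delta$; and for $0\ne\alpha\in I_\gamma$,
$$d^\gamma_\alpha{\upharpoonright}\alpha=d^\alpha_{e(\alpha)},\qquad d^\gamma_\alpha(\alpha)=1,\qquad d^\gamma_{e(\alpha)}(\alpha)=0.\tag{4}$$
- For $0\ne\alpha\in I_\gamma$, points $q^\alpha_i\in X_\alpha\setminus\{d^\alpha_{e(\alpha)}\}$ ($i<\omega$).

In words: $\alpha\in I_\gamma\setminus\{0\}$ means that at stage $\alpha$ the point $d^\alpha_{e(\alpha)}$ was split; the half with last coordinate $1$ received the name $\alpha$, the half with last coordinate $0$ kept the old name. The $q^\alpha_i$ are the points that were sent to the new half. Parents, levels and the $q_i^\alpha$ do not depend on $\gamma$.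

When $\alpha\ne0$ enters the index set, fix finite sets $E_0(\alpha)\subset E_1(\alpha)\subset\cdots$ with union $\alpha+1$ and $\alpha\in E_0(\alpha)$. Let
$$W^\gamma_n(\alpha)=\{x\in X_\gamma:x{\upharpoonright}E_n(\alpha)=d^\gamma_\alpha{\upharpoonright}E_n(\alpha)\},$$
a clopen set. Define
$$K^\gamma_{\alpha,n}=\{d^\gamma_\alpha\}\cup\{d^\gamma_\beta:\beta\in I_\gamma,\ e(\beta)=\alpha,\ \ell(\beta)\ge n\},\qquad K^\gamma_\alpha=K^\gamma_{\alpha,0},$$
$$F^\gamma_n(\alpha)=K^\gamma_{\alpha,n}\cup\bigl(K^\gamma_{e(\alpha)}\cap W^\gamma_n(\alpha)\bigr)\quad(\alpha\ne0),\qquad F^\gamma_n(0)=K^\gamma_{0,n},\tag{5}$$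
$$B^\gamma_i(\alpha)=\{x\in X_\gamma:x{\upharpoonright}\alpha=q^\alpha_i\}\quad(\alpha\ne0),\qquad B^\gamma_i(0)=\{x\in X_\gamma:x{\upharpoonright}\omega=a_i\},$$
where $a_i\in2^\omega$ is the characteristic function of $\{i\}$, as in Section 1 (not to be confused with the ordinals $a_\gamma$ of Lemma 5, which only carry the index $\gamma$). The sets $B_i^\gamma(\alpha)$ are the *blocks* of $\alpha$. We use blocks and not points because later stages may enlarge the set of points above $q^\alpha_i$, and we do not know in advance which of them matters.

The two promises to be kept at every stage are: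

- **(H1)** every $K^\gamma_{\alpha,n}$ ($\alpha\in I_\gamma$, $n<\omega$) is closed in $X_\gamma$;
- **(H2)** for $\alpha\in I_\gamma$, every neighborhood of $d^\gamma_\alpha$ in $X_\gamma$ contains $B^\gamma_i(\alpha)$ for infinitely many $i$.

**Start.** $X_\omega=\{a_i:i<\omega\}\cup\{\mathbf 0\}$, $I_\omega=\{0\}$, $d^\omega_0=\mathbf 0$. Then $K^\omega_{0,n}=\{\mathbf 0\}$ and $B^\omega_i(0)=\{a_i\}$, so (H1) is trivial and (H2) holds because $a_i\to\mathbf 0$.

Some consequences of the hypotheses. By (H1) all $F^\gamma_n(\alpha)$ are closed. The blocks are closed, and nonempty since restrictions are onto. Moreover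
$$d^\gamma_\alpha\notin B^\gamma_i(\alpha),\tag{6}$$
since $d^\gamma_\alpha{\upharpoonright}\alpha=d^\alpha_{e(\alpha)}\ne q^\alpha_i$ if $\alpha\ne0$, and $d^\gamma_0{\upharpoonright}\omega=\mathbf 0\ne a_i$.

**Lemma 6.** Let $0\ne\alpha\in I_\gamma$. Then $K^\gamma_{e(\alpha)}\cap W^\gamma_n(\alpha)\subset\{d^\gamma_\beta:\beta\in I_\gamma,\ \beta\le\alpha,\ e(\beta)=e(\alpha)\}$ for every $n$, and $\bigcap_n\bigl(K^\gamma_{e(\alpha)}\cap W^\gamma_n(\alpha)\bigr)=\{d^\gamma_\alpha\}$.

**Proof.** Let $\beta\in I_\gamma$, $e(\beta)=e(\alpha)$ and $\beta>\alpha$. By (4) for $\beta$, $d^\gamma_\beta{\upharpoonright}\beta=d^\beta_{e(\alpha)}$, and by (4) for $\alpha\in I_\beta$, $d^\beta_{e(\alpha)}(\alpha)=0$. So $d^\gamma_\beta(\alpha)=0\ne1=d^\gamma_\alpha(\alpha)$, and since $\alpha\in E_n(\alpha)$, $d^\gamma_\beta\notin W^\gamma_n(\alpha)$. Likewise $d^\gamma_{e(\alpha)}(\alpha)=0$, so $d^\gamma_{e(\alpha)}\notin W^\gamma_n(\alpha)$. This gives the inclusion. A point $d^\gamma_\beta$ ($\beta\le\alpha$) lying in all $W^\gamma_n(\alpha)$ agrees with $d^\gamma_\alpha$ on $\alpha+1$; but the points $d^\gamma_\beta$, $\beta\le\alpha$, have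 distinct restrictions $d^{\alpha+1}_\beta$ to $\alpha+1$. So $\beta=\alpha$; and $d^\gamma_\alpha$ does lie in all the sets. $\square$

## 7. The successor step: splitting against a guessed set

Let the construction be done up to $\gamma$. Put $\alpha=a_\gamma$, $n=n_\gamma$ and $Q=\{g_\gamma(\xi,\cdot):\xi<\gamma\}\subset2^\gamma$. Call $\gamma$ *active* if $\alpha\in I_\gamma$, $Q\subset X_\gamma\setminus F^\gamma_n(\alpha)$ and $d^\gamma_\alpha\in\overline Q$. So an active stage presents a countable set that accumulates at $d_\alpha^\gamma$ and avoids $F_n^\gamma(\alpha)$.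

If $\gamma$ is not active, let $X_{\gamma+1}=\{x^\frown0:x\in X_\gamma\}$, $I_{\gamma+1}=I_\gamma$ and $d_\beta^{\gamma+1}=(d_\beta^\gamma)^\frown0$. Restriction is a homeomorphism $X_{\gamma+1}\to X_\gamma$ that carries all the relevant sets to the corresponding ones, so everything is preserved.

Let $\gamma$ be active and write $d=d^\gamma_\alpha$. Since $d\in F^\gamma_n(\alpha)$, we have $d\notin Q$.

**Step 1: interleaving blocks of $\alpha$ with points of $Q$.** The purpose is to send infinitely many points of $Q$ to the new half while leaving infinitely many whole blocks of $\alpha$ with the old half. Let $X_\gamma=V_0\supset V_1\supset\cdots$ be a clopen base at $d$ in the compact metrizable zero-dimensional space $X_\gamma$. Put $k_0=0$, $i_{-1}=-1$. For $m=0,1,2,\dots$: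

- by (H2) choose $i_m>i_{m-1}$ with $B^\gamma_{i_m}(\alpha)\subset V_{k_m}$;
- by (6), choose $k_m'>k_m$ with $V_{k_m'}\cap B^\gamma_{i_m}(\alpha)=\emptyset$;
- choose $r_m\in Q\cap V_{k_m'}$, and a clopen $N_m\ni r_m$ with $N_m\subset V_{k_m'}\setminus F^\gamma_n(\alpha)$; this is possible since $F_n^\gamma(\alpha)$ is closed and misses $Q$;
- as $d\in F_n^\gamma(\alpha)$ is not in $N_m$, choose $k_{m+1}>k_m'$ with $V_{k_{m+1}}\cap N_m=\emptyset$.

Then $N_m\cap B^\gamma_{i_{m'}}(\alpha)=\emptyset$ for all $m,m'$. If $m'\le m$, then $N_m\subset V_{k'_m}\subset V_{k'_{m'}}$, which misses $B^\gamma_{i_{m'}}(\alpha)$. If $m'>m$, then $B^\gamma_{i_{m'}}(\alpha)\subset V_{k_{m'}}\subset V_{k_{m+1}}$, which misses $N_m$.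

If $X_\gamma=X_\omega$, $\alpha=0$, $V_k=\{\mathbf 0\}\cup\{a_i:i\ge k\}$ and $Q=\{a_i:i<\omega\}$, one may choose $i_m=2m$, $r_m=a_{2m+1}$, $N_m=\{r_m\}$, $k_m=2m$, $k_m'=2m+1$, and the result is the example of Section 1.

**Step 2: the splitting and the new data.** The sets $N_m$ are clopen, miss $d$, and $N_m\subset V_{k_m'}$ with $k_m'\to\infty$, so Section 1 applies to $Y=X_\gamma$. Let $U^1=\bigcup_mN_m$, which misses $F^\gamma_n(\alpha)$, let
$$X_{\gamma+1}=\{x^\frown0:x\in X_\gamma\setminus U^1\}\cup\{x^\frown1:x\in U^1\cup\{d\}\},$$
and let $\pi:X_{\gamma+1}\to X_\gamma$ be restriction. Put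
$$I_{\gamma+1}=I_\gamma\cup\{\gamma\},\quad d_\alpha^{\gamma+1}=d^\frown0,\quad d_\gamma^{\gamma+1}=d^\frown1,\quad e(\gamma)=\alpha,\quad\ell(\gamma)=n,\quad q^\gamma_m=r_m,$$
and for $\beta\in I_\gamma\setminus\{\alpha\}$ let $d^{\gamma+1}_\beta$ be the unique point over $d^\gamma_\beta\ne d$. The $d_\beta^{\gamma+1}$ are distinct; (4) holds for the index $\gamma$ because $d^\frown1$ restricts to $d=d^\gamma_{e(\gamma)}$, takes value $1$ at $\gamma$, and $d^{\gamma+1}_\alpha(\gamma)=0$; for older indices it is inherited. Also $r_m\in X_\gamma\setminus\{d\}$, as required of $q_m^\gamma$.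

**Lemma 7.** (H1) and (H2) hold at $\gamma+1$.

**Proof of (H1).** We go through the sets $K^{\gamma+1}_{\beta,k}$ and compare each with $\pi^{-1}(K^\gamma_{\beta,k})$. The only new point is $d^\frown1$, a child of $\alpha$ of level $n$.

*Case $\beta=\gamma$.* No children yet: the set is a singleton.

*Case $\beta=\alpha$, $k\le n$.* The new child belongs to the set, so it equals $\pi^{-1}(K^\gamma_{\alpha,k})$, a closed set.

*Case $\beta=\alpha$, $k>n$.* The new child does not belong, so the set equals $\pi^{-1}(K^\gamma_{\alpha,k})\setminus\{d^\frown1\}$. Here $K^\gamma_{\alpha,k}\subset K_{\alpha,n}^\gamma\subset F^\gamma_n(\alpha)$ misses $U^1$, so Lemma 1(d) with $A=K^\gamma_{\alpha,k}$ and $W=X_\gamma$ shows that it is closed.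

*Case $\alpha\ne0$, $\beta=e(\alpha)$.* Since $e(\alpha)<\alpha$, the new point $d^\frown1$ is neither $d^{\gamma+1}_\beta$ nor a child of it. If $k>\ell(\alpha)$, then $d=d^\gamma_\alpha\notin K^\gamma_{\beta,k}$ and the set equals $\pi^{-1}(K^\gamma_{\beta,k})$. If $k\le\ell(\alpha)$, then $d\in K^\gamma_{\beta,k}$ and the set equals $\pi^{-1}(K^\gamma_{\beta,k})\setminus\{d^\frown1\}$. By (5), $K^\gamma_{\beta,k}\cap W^\gamma_n(\alpha)\subset K^\gamma_{e(\alpha)}\cap W^\gamma_n(\alpha)\subset F^\gamma_n(\alpha)$ misses $U^1$. So Lemma 1(d) with $A=K^\gamma_{\beta,k}$ and $W=W^\gamma_n(\alpha)$ shows that the set is closed. This is the case for which the siblings were put into $F^\gamma_n(\alpha)$.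

*Other $\beta$.* The points $d^\gamma_\eta$ are distinct and $\alpha$ is neither $\beta$ nor a child of $\beta$, so $d\notin K^\gamma_\beta$. Also $\gamma$ is not a child of $\beta$. Hence the set equals $\pi^{-1}(K^\gamma_{\beta,k})$.

**Proof of (H2).** For $\beta\in I_\gamma$ we have $B^{\gamma+1}_i(\beta)=\pi^{-1}(B^\gamma_i(\beta))$.

*Case $\beta\in I_\gamma$, $\beta\ne\alpha$.* By Lemma 1(b) the sets $\pi^{-1}(V)$, $V$ a neighborhood of $d^\gamma_\beta$, form a neighborhood base at $d^{\gamma+1}_\beta$, so (H2) persists.

*Case $\beta=\alpha$.* By Lemma 1(c) the sets $\{x:x(\gamma)=0\}\cap\pi^{-1}(V_k)$ form a base at $d^\frown0$. Let $k_m\ge k$. Then $B^\gamma_{i_m}(\alpha)\subset V_{k_m}\subset V_k$, and $B^\gamma_{i_m}(\alpha)$ misses $U^1$ by Step 1 and omits $d$ by (6). So all points over it have last coordinate $0$, and the $k$-th basic set contains $B_{i_m}^{\gamma+1}(\alpha)$. This happens for all large $m$, and the $i_m$ are distinct.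

*Case $\beta=\gamma$.* As $r_m\in U^1$, $B^{\gamma+1}_m(\gamma)=\{r_m{}^\frown1\}$. Since $r_m\in V_{k_m'}$, Lemma 1(c) gives $r_m{}^\frown1\to d^\frown1$. $\square$

## 8. Limit stages

Let $\lambda\le\omega_1$ be a limit ordinal, $\lambda>\omega$; the case $\lambda=\omega_1$ is included. Put
$$X_\lambda=\{x\in2^\lambda:x{\upharpoonright}\gamma\in X_\gamma\text{ for all }\gamma\in[\omega,\lambda)\},\qquad I_\lambda=\bigcup_{\omega\le\gamma<\lambda}I_\gamma,\qquad d^\lambda_\alpha=\bigcup_{\alpha<\gamma<\lambda,\ \gamma\ge\omega}d^\gamma_\alpha.$$
Restriction $X_\lambda\to X_\delta$ is onto: for $x\in X_\delta$ the sets $\{y\in2^\lambda:y{\upharpoonright}\delta=x,\ y{\upharpoonright}\gamma\in X_\gamma\}$, $\delta\le\gamma<\lambda$, are nonempty, closed and decreasing in $\gamma$, so they have a common point. The requirements on the $d^\lambda_\alpha$ are inherited.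

**Lemma 8.** (H1) and (H2) hold at $\lambda$.

**Proof.** (H2): basic neighborhoods of $d^\lambda_\alpha$ are preimages of neighborhoods of $d^\gamma_\alpha$ for some $\gamma\in(\alpha,\lambda)$, $\gamma\ge\omega$, and $B^\lambda_i(\alpha)$ is the preimage of $B^\gamma_i(\alpha)$. So (H2) at $\gamma$ gives (H2) at $\lambda$.

(H1): we describe $K^\lambda_{\beta,k}$ by closed conditions, claiming
$$K^\lambda_{\beta,k}=\{x\in X_\lambda:x{\upharpoonright}\gamma\in K^\gamma_{\beta,k}\text{ for all }\gamma\in(\beta,\lambda),\ \gamma\ge\omega\}.\tag{7}$$
The right-hand side is closed by (H1) below $\lambda$. For "$\subset$": $d^\lambda_\beta$ restricts to $d^\gamma_\beta$. A child $d^\lambda_\eta$ of level at least $k$ restricts to $d^\gamma_\eta$ if $\eta<\gamma$. If $\eta\ge\gamma$, it restricts to $d^\eta_\beta{\upharpoonright}\gamma=d^\gamma_\beta$ by (4). For "$\supset$": let $x$ be in the right-hand side. If $x{\upharpoonright}\gamma=d^\gamma_\beta$ for all $\gamma$, then $x=d^\lambda_\beta$. Otherwise $x{\upharpoonright}\gamma=d^\gamma_\eta\ne d^\gamma_\beta$ for some $\gamma$ and some child $\eta<\gamma$ of $\beta$ with $\ell(\eta)\ge k$.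 Let $\gamma\le\gamma'<\lambda$. Among the elements of $K^{\gamma'}_{\beta,k}$, the point $d^{\gamma'}_\beta$ and the children with index at least $\gamma$ restrict to $d^\gamma_\beta$, and the children with index $\zeta<\gamma$ restrict to the distinct points $d^\gamma_\zeta$. So the only one restricting to $d^\gamma_\eta$ is $d^{\gamma'}_\eta$, and $x{\upharpoonright}\gamma'=d^{\gamma'}_\eta$. As $\gamma'$ was arbitrary, $x=d^\lambda_\eta$. $\square$

Let $X=X_{\omega_1}$ and $I=I_{\omega_1}$; drop the superscript $\omega_1$ everywhere. Write $\pi_\gamma(x)=x{\upharpoonright}\gamma$, $D=\{d_\alpha:\alpha\in I\}$, $C=X\setminus D$, and $D_\gamma=\{d^\gamma_\beta:\beta\in I_\gamma\}$, so $D_{\omega_1}=D$. The space $X$ is compact and zero-dimensional, and (H1), (H2), (6) and Lemma 6 hold for $\gamma=\omega_1$.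

## 9. Points of $C$ are determined at a countable stage

**Lemma 9.** (a) If $\omega\le\gamma\le\gamma'\le\omega_1$, then $\{x{\upharpoonright}\gamma:x\in D_{\gamma'}\}\subset D_\gamma$. (b) If $x\in X$ and $x{\upharpoonright}\gamma\notin D_\gamma$ for some $\gamma\in[\omega,\omega_1)$, then $\pi_\gamma^{-1}(x{\upharpoonright}\gamma)=\{x\}$ and $x\in C$.

**Proof.** (a) If $\eta<\gamma$, then $d^{\gamma'}_\eta{\upharpoonright}\gamma=d^\gamma_\eta$. If $\eta\ge\gamma$, then $d^{\gamma'}_\eta{\upharpoonright}\gamma=d^\eta_{e(\eta)}{\upharpoonright}\gamma$ by (4), where $d^\eta_{e(\eta)}\in D_\eta$ and $e(\eta)<\eta$. Repeat with $\eta$ and $e(\eta)$ in place of $\gamma'$ and $\eta$. A decreasing sequence of ordinals is finite, so after finitely many repetitions the index is below $\gamma$.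

(b) By (a), for $\gamma'\in[\gamma,\omega_1]$ no point of $X_{\gamma'}$ over $x{\upharpoonright}\gamma$ lies in $D_{\gamma'}$; for $\gamma'=\omega_1$ this gives $x\in C$. Only points of $D_{\gamma'}$ are split at stage $\gamma'$, and at limits a point is determined by its restrictions. So by induction on $\gamma'$ there is exactly one point of $X_{\gamma'}$ over $x{\upharpoonright}\gamma$, in particular for $\gamma'=\omega_1$. $\square$

**Lemma 10.** Every $x\in C$ has countable character in $X$, hence countable weak character.

**Proof.** Suppose $x{\upharpoonright}\gamma\in D_\gamma$ for all $\gamma\in[\omega,\omega_1)$, say $x{\upharpoonright}\gamma=d^\gamma_{\beta(\gamma)}$ with $\beta(\gamma)<\gamma$. By Fodor's lemma the regressive function $\beta$ is constant, with value $\beta$ say, on a stationary and hence unbounded set of $\gamma$. Then $x=d_\beta\in D$. So for $x\in C$ there is $\gamma\in[\omega,\omega_1)$ with $x{\upharpoonright}\gamma\notin D_\gamma$, and $\pi_\gamma^{-1}(x{\upharpoonright}\gamma)=\{x\}$ by Lemma 9. Let $V_0\supset V_1\supset\cdots$ be a clopen base at $x{\upharpoonright}\gamma$ in the metrizable space $X_\gamma$.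 The clopen sets $\pi_\gamma^{-1}(V_k)$ decrease to $\{x\}$, so by compactness they form a base at $x$. By (2) they are stationary at $\{x\}$, and their intersection is $\{x\}$. $\square$

## 10. Points of $D$: the thin sets $F_n(\alpha)$ are met by everything

Fix $\alpha\in I$.

**Lemma 11.** The sets $F_n(\alpha)$ are closed, decreasing in $n$, contained in $D$, and $\bigcap_nF_n(\alpha)=\{d_\alpha\}$. Moreover, for $\alpha<\gamma<\omega_1$, $\gamma\ge\omega$,
$$\pi_\gamma(F_n(\alpha))=F^\gamma_n(\alpha).\tag{8}$$

**Proof.** Closedness is (H1) for $X$; the sets decrease and lie in $D$ by (5). Since levels are finite, $\bigcap_nK_{\alpha,n}=\{d_\alpha\}$, and for $\alpha\ne0$, $\bigcap_n(K_{e(\alpha)}\cap W_n(\alpha))=\{d_\alpha\}$ by Lemma 6. If a point lies in $G_n\cup H_n$ for all $n$, where $G_n$ and $H_n$ decrease, it lies in $G_n$ for all $n$ or in $H_n$ for all $n$. So $\bigcap_nF_n(\alpha)=\{d_\alpha\}$.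

For (8), $d_\alpha$ and the children of $d_\alpha$ with index at least $\gamma$ restrict to $d^\gamma_\alpha$, and the children with index $\eta<\gamma$ restrict to $d^\gamma_\eta$. So $\pi_\gamma(K_{\alpha,n})=K^\gamma_{\alpha,n}$. Let $\alpha\ne0$. By Lemma 6 the second parts of $F_n(\alpha)$ and of $F^\gamma_n(\alpha)$ consist of the points $d_\beta$, respectively $d^\gamma_\beta$, with $\beta\le\alpha$ and $e(\beta)=e(\alpha)$ that agree with $d_\alpha$ on $E_n(\alpha)\subset\alpha+1\subset\gamma$. Since $d_\beta{\upharpoonright}\gamma=d^\gamma_\beta$ for $\beta\le\alpha<\gamma$, the two sets of indices are the same. $\square$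

**Lemma 12.** Every $F_n(\alpha)$ is stationary at $\{d_\alpha\}$. Hence every point of $D$ has countable weak character.

**Proof.** Let $S$ be closed in $X\setminus\{d_\alpha\}$ and noncompact, so $d_\alpha\in\overline S\setminus S$. Suppose $S\cap F_n(\alpha)=\emptyset$.

**Step 1: coding $S$ by an $\omega_1$-sequence.** We want points $p_\xi\in S$ such that for club many $\gamma$ the first $\gamma$ of them are dense in $S$ as seen in $X_\gamma$. For $\delta\in[\omega,\omega_1)$ choose a countable nonempty $T_\delta\subset S$ with $\pi_\delta(T_\delta)$ dense in $\pi_\delta(S)$; this is possible since $X_\delta$ is separable metrizable. Put $T_\delta=T_\omega$ for $\delta<\omega$. Enumerate $T_\delta=\{p_{\omega\delta+i}:i<\omega\}$, repetitions allowed. Every ordinal below $\omega_1$ is uniquely $\omega\delta+i$ with $i<\omega$, so this defines $\langle p_\xi:\xi<\omega_1\rangle$ in $S$. Let $\gamma>\omega$ be a limit ordinal with $\omega\gamma=\gamma$; there are club many. If $\xi=\omega\delta+i<\gamma$, then $\delta\le\xi<\gamma$; if $\delta<\gamma$, then $\omega\delta+i<\omega(\delta+1)\le\omega\gamma=\gamma$. So $\{p_\xi:\xi<\gamma\}=\bigcup_{\delta<\gamma}T_\delta$.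

For such $\gamma$ the set $\{\pi_\gamma(p_\xi):\xi<\gamma\}$ is dense in $\pi_\gamma(S)$: a basic open set of $X_\gamma$ depends on finitely many coordinates, so it is the preimage of an open $O\subset X_\delta$ for some $\omega\le\delta<\gamma$. If it meets $\pi_\gamma(S)$, then $O$ meets $\pi_\delta(S)$, hence $\pi_\delta(T_\delta)$, and $T_\delta\subset\{p_\xi:\xi<\gamma\}$.

**Step 2: the projections also avoid $F_n(\alpha)$.** This is needed for the stage to be active. Since $p_\xi\notin F_n(\alpha)$ and $F_n(\alpha)$ is closed, a basic neighborhood of $p_\xi$, depending on finitely many coordinates, misses $F_n(\alpha)$. So there is $\gamma_\xi\in[\omega,\omega_1)$ with $\pi_\gamma(p_\xi)\notin\pi_\gamma(F_n(\alpha))$ for all $\gamma\in[\gamma_\xi,\omega_1)$. For club many $\gamma$ we have $\gamma_\xi<\gamma$ for all $\xi<\gamma$.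

**Step 3: the guess.** Apply Lemma 5 to $g(\xi,\eta)=p_\xi(\eta)$, $a=\alpha$ and $n$. There is $\gamma>\max(\alpha,\omega)$ in both clubs with $g_\gamma=g{\upharpoonright}(\gamma\times\gamma)$, $a_\gamma=\alpha$, $n_\gamma=n$. At stage $\gamma$ we have $\alpha\in I_\gamma$ and $Q=\{\pi_\gamma(p_\xi):\xi<\gamma\}$. By Step 2 and (8), $Q\subset X_\gamma\setminus F^\gamma_n(\alpha)$. By continuity and Step 1, $d^\gamma_\alpha=\pi_\gamma(d_\alpha)\in\overline{\pi_\gamma(S)}=\overline Q$. So $\gamma$ is active.

**Step 4: the new child catches $S$.** By the successor step, $\gamma\in I$, $e(\gamma)=\alpha$, $\ell(\gamma)=n$, and $q^\gamma_m=r_m=\pi_\gamma(p_{\xi_m})$ for some $\xi_m<\gamma$. So $p_{\xi_m}\in B_m(\gamma)\cap S$ for every $m$. By (H2) for $X$, every neighborhood of $d_\gamma$ contains $B_m(\gamma)$ for infinitely many $m$, hence meets $S$. So $d_\gamma\in\overline S$. As $d_\gamma\ne d_\alpha$ and $S$ is closed in $X\setminus\{d_\alpha\}$, $d_\gamma\in S$. But $d_\gamma$ is a child of $d_\alpha$ of level $n$, so $d_\gamma\in K_{\alpha,n}\subset F_n(\alpha)$, contradicting $S\cap F_n(\alpha)=\emptyset$.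

By Lemma 11 the family $\{F_n(\alpha):n<\omega\}$ is therefore a countable weak base at $d_\alpha$. $\square$

Notice that $\diamondsuit$ was used to receive the trace of the sequence $\langle p_\xi\rangle$ at the very stage $\gamma$ at which it is split off. A list that hands over at stage $\gamma$ a set recorded as a subset of $X_\delta$, for some earlier $\delta<\gamma$, would only describe the points $p_\xi{\upharpoonright}\delta$, and the points of $X_\gamma$ above these need not be traces of points of $S$. Proposition 15 below shows that CH is not enough for the theorem.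

## 11. $C$ is sequentially closed and not closed; independence

**Proof of Theorem A.** By Lemmas 10 and 12 the compact zero-dimensional space $X$ is cwc.

**Step 1: $C$ is not closed.** Apply Lemma 9(b) with $\gamma=\omega$ and $D_\omega=\{\mathbf 0\}$: as $a_i\ne\mathbf 0$, each block $B_i(0)$ is a singleton contained in $C$. By (H2), $d_0$ is in the closure of $\bigcup_iB_i(0)\subset C$, and $d_0\notin C$.

**Step 2: $C$ is sequentially closed.** Suppose $c_j\in C$ and $c_j\to d_\alpha\in D$. Then $S=\{c_j:j<\omega\}$ is closed in $X\setminus\{d_\alpha\}$ and, by (2), noncompact. By Lemma 12 it meets $F_0(\alpha)\subset D$, contradicting $S\subset C$.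

**Step 3: conclusion and weight.** So $X$ is not sequential, and by Lemma 3 it is not weakly first-countable. Its weight is at most $\omega_1$ because $X\subset2^{\omega_1}$. It is uncountable because compact spaces of countable weight are metrizable, hence sequential. $\blacksquare$

In terms of Section 3: $D$ is not open, although every $d_\alpha\in D$ has $F_0(\alpha)\subset D$.

**Independence.** If ZFC is consistent, it neither proves nor refutes the statement "every compact cwc space is weakly first-countable". Indeed $\diamondsuit$ holds in $L$, so by Theorem A ZFC does not prove it; and by Corollary C, with the result of Dow quoted there, ZFC does not refute it. The statement is false under $\diamondsuit$ and true under PFA.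

## 12. Scattered spaces, characters below $\mathfrak p$, and CH

**Proposition 13 (ZFC).** Every compact scattered cwc space is weakly first-countable.

**Proof.** By Theorem B(1) it suffices that a compact scattered space is weakly Whyburn. Let $C$ be nonclosed. The nonempty set $\overline C\setminus C$ has an isolated point $y$. Let $V$ be open with $V\cap(\overline C\setminus C)=\{y\}$, let $V'\subset V$ be a closed neighborhood of $y$, and put $S=C\cap V'$. As $V'$ is a neighborhood of $y\in\overline C$, we have $y\in\overline S$. Also $\overline S\setminus C\subset V'\cap(\overline C\setminus C)=\{y\}$. $\square$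

Recall that $\mathfrak p$ is the least size of a family of infinite subsets of $\omega$ all of whose finite intersections are infinite and which has no infinite pseudointersection, that is, no infinite set $P$ with $P\setminus A$ finite for all members $A$ of the family.

**Proposition 14 (ZFC).** In a compact cwc space $X$, a point of character $<\mathfrak p$ has countable character. Hence every compact cwc space that is not weakly first-countable has a point of character $\ge\mathfrak p$, and a compact cwc space of weight $<\mathfrak p$ is first-countable.

**Proof.** Let $\chi(x,X)<\mathfrak p$, let $F_n(x)$ be as in (3), and suppose that some $F_n(x)$ is not a neighborhood of $x$. Then $x\in\overline{X\setminus F_n(x)}$. By Theorem B(2) there is a countable $E\subset X\setminus F_n(x)$ with $x\in\overline E$, and $x\notin E$ because $x\in F_n(x)$. Every neighborhood of $x$ meets $E$ in an infinite set. So the traces on $E$ of a neighborhood base at $x$ of size $<\mathfrak p$ have all finite intersections infinite, and they have an infinite pseudointersection. Enumerated one-to-one, it is a sequence in $E$ converging to $x$. Its range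 is closed in $X\setminus\{x\}$, noncompact by (2), and misses $F_n(x)$, a contradiction. So all $F_n(x)$ are neighborhoods of $x$, and by (3) they form a neighborhood base at $x$.

If all characters are $<\mathfrak p$, then all are countable, so $X$ is first-countable, hence weakly first-countable. This gives both consequences, since characters do not exceed the weight. $\square$

As compact spaces of countable weight are metrizable, the weight $\omega_1$ in Theorem A is the least possible.

**Proposition 15 ($\diamondsuit$ versus CH).** $\diamondsuit$ cannot be replaced by CH in Theorem A, and the statement "every compact cwc space is weakly first-countable" is independent even of ZFC+CH, granted the model of Dow–Eisworth, *CH and the Moore–Mrówka problem*, Topology Appl. 195 (2015), which is a model of ZFC+CH in which every compact countably tight space is sequential.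

**Proof.** In that model every compact cwc space is countably tight by Theorem B(2), hence sequential, hence weakly first-countable by Theorem B(1), while CH holds. On the other side, $\diamondsuit$ implies CH: every subset of $\omega$, regarded as a subset $A$ of $\omega_1$, equals $A\cap\gamma=A_\gamma$ for some $\gamma\ge\omega$, so there are at most $\omega_1$ of them. Thus $L$ is a model of ZFC+CH in which the statement fails by Theorem A. $\square$
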